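# When $A(G)=B_\lambda(G)$: operators in $C^*_r(G)$ that do not attain their norm

## 1. Amenable groups, where the constant function decides

Take a locally compact group $G$ and let it act on $L^2(G)$ by left translation. The action produces two algebras of continuous functions on $G$. The smaller, $A(G)$, consists of the matrix coefficients of the translation action itself. The larger, $B_\lambda(G)$, consists of the matrix coefficients of all unitary representations that the translation action approximates. If $G$ is compact, the two coincide. We ask for the converse: if $A(G)=B_\lambda(G)$, must $G$ be compact? The question is posed in "Module Maps Over Locally Compact Quantum Groups", for all locally compact groups, with the case in which $G$ contains an almost connected open normal subgroup recorded there as known. The answer is yes for every $G$.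

We first make the objects precise, then settle a large class of groups in a few lines.

**Conventions.** $G$ is a locally compact Hausdorff group, $dx$ is a left Haar measure, $|E|$ is the Haar measure of $E$, and $\Delta$ is the modular function, so that $\int \xi(xg)\,dx=\Delta(g)^{-1}\int\xi(x)\,dx$ and $\int \xi(x^{-1})\Delta(x^{-1})\,dx=\int\xi(x)\,dx$. In particular, inversion preserves null sets. Inner products are linear in the first variable. On $L^2(G)$ put
$$\lambda(g)\xi(x)=\xi(g^{-1}x),\qquad R(g)\xi(x)=\Delta(g)^{1/2}\xi(xg).$$
These are two unitary representations, and they commute with each other. For $f\in L^1(G)$ let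
$$\lambda(f)\xi=f*\xi,\qquad (f*\xi)(x)=\int f(s)\,\xi(s^{-1}x)\,ds ,$$
so $\langle\lambda(f)\xi,\eta\rangle=\int f(s)\langle\lambda(s)\xi,\eta\rangle\,ds$ and $\|\lambda(f)\|\le\|f\|_1$. One has $\lambda(f)^*=\lambda(f^*)$ with $f^*(s)=\Delta(s^{-1})\overline{f(s^{-1})}$. The map $f\mapsto\lambda(f)$ is injective: if $f\ne 0$ and $(u_i)\subset C_c(G)$ is an approximate identity of $L^1(G)$, then $f*u_i\to f$ in $L^1(G)$, so $\lambda(f)u_i=f*u_i\neq0$ for some $i$.

**Definitions.** $C^*_r(G)$ is the norm closure of $\lambda(L^1(G))$, and $VN(G)=\lambda(G)''$. The *Fourier–Stieltjes algebra* $B(G)$ is the set of coefficients $x\mapsto\langle\pi(x)\xi,\eta\rangle$ of all (continuous) unitary representations $\pi$ of $G$. A representation $\pi$ is *weakly contained in* $\lambda$ if $\|\pi(f)\|\le\|\lambda(f)\|$ for all $f\in L^1(G)$, that is, if $\pi$ extends to a representation of $C^*_r(G)$. The *reduced Fourier–Stieltjes algebra* $B_\lambda(G)$ is the set of coefficients of representations weakly contained in $\lambda$. It is the dual of $C^*_r(G)$, with the dual norm, under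
$$\langle u,\lambda(f)\rangle=\int_G u f .$$
The *Fourier algebra* $A(G)$ is the set of coefficients $x\mapsto\langle\lambda(x)\xi,\eta\rangle$ of $\lambda$ itself. Clearly $A(G)\subset B_\lambda(G)\subset B(G)$.

We use these standard facts (Eymard, *Bull. SMF* 92 (1964)).

* **(F1)** States of $C^*_r(G)$ correspond to the positive definite $\varphi\in B_\lambda(G)$ with $\varphi(e)=1$.
* **(F2)** $A(G)=VN(G)_*$ under $\langle u,\lambda(f)\rangle=\int uf$. The norms of $A(G)$ and $B_\lambda(G)$ agree on $A(G)$. $A(G)$ is an ideal of $B(G)$. A positive definite $u\in A(G)$ has the form $u(x)=\langle\lambda(x)\xi,\xi\rangle$ with a single $\xi\in L^2(G)$.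
* **(F3)** Coefficients of $\lambda$ and of $R$ lie in $C_0(G)$; in particular $A(G)\subset C_0(G)$.

The reason for (F3) is short. If $\xi,\eta\in C_c(G)$, then $\langle\lambda(g)\xi,\eta\rangle\ne0$ forces $g\in \operatorname{supp}(\eta)\operatorname{supp}(\xi)^{-1}$, and $\langle R(g)\xi,\eta\rangle\neq0$ forces $g\in\operatorname{supp}(\eta)^{-1}\operatorname{supp}(\xi)$. Both sets are compact. Since $|\langle\lambda(g)\xi,\eta\rangle|\le\|\xi\|\|\eta\|$, and likewise for $R$, general coefficients are uniform limits of compactly supported continuous ones.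

**Example: $G=\mathbb Z$.** Under $\ell^2(\mathbb Z)\cong L^2(\mathbb T)$, the operator $\lambda(f)$ becomes multiplication by $\sum_n f(n)e^{in\theta}$. So $C^*_r(\mathbb Z)=C(\mathbb T)$, and $B_\lambda(\mathbb Z)$ consists of the sequences $u(n)=\int e^{in\theta}\,d\mu(\theta)$ with $\mu$ a complex measure on $\mathbb T$. The coefficients of $\lambda$ are the sequences $\int e^{in\theta}\xi\bar\eta\,\frac{d\theta}{2\pi}$, and the products $\xi\bar\eta$ exhaust $L^1(\mathbb T)$. Thus $A(\mathbb Z)$ corresponds to $L^1(\mathbb T)$ and $B_\lambda(\mathbb Z)$ to $M(\mathbb T)$. They differ: the point mass at $\theta=0$ gives $u=1$, which does not vanish at infinity.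

**Example: $G=\mathbb T$.** Now $\lambda(f)$ is a diagonal operator on $\ell^2(\mathbb Z)$ and $C^*_r(\mathbb T)=c_0(\mathbb Z)$, so $B_\lambda(\mathbb T)$ is the set of sums $\sum a_ne^{in\theta}$ with $a\in\ell^1(\mathbb Z)$. Coefficients of $\lambda$ have $a_n=\xi_n\bar\eta_n$ with $\xi,\eta\in\ell^2(\mathbb Z)$, and these products are again all of $\ell^1(\mathbb Z)$. So $A(\mathbb T)=B_\lambda(\mathbb T)$.

The argument for $\mathbb Z$ uses only that $1\in B_\lambda(\mathbb Z)$. Recall one of the equivalent definitions of amenability: $G$ is *amenable* if there is a net of unit vectors $\xi_i\in L^2(G)$ with $\|\lambda(g)\xi_i-\xi_i\|\to0$ uniformly on compact sets. For $\mathbb Z$, take $\xi_n=(2n+1)^{-1/2}1_{\{-n,\dots,n\}}$.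

**Proposition 1.** If $G$ is amenable and $A(G)=B_\lambda(G)$, then $G$ is compact.

*Proof.* For $f\in C_c(G)$, $\langle\lambda(f)\xi_i,\xi_i\rangle=\int f(s)\langle\lambda(s)\xi_i,\xi_i\rangle\,ds\to\int f$, since $\langle\lambda(s)\xi_i,\xi_i\rangle\to1$ uniformly on $\operatorname{supp}f$. Hence $|\int f|\le\|\lambda(f)\|$ for $f\in C_c(G)$, and by density for $f\in L^1(G)$. So $\lambda(f)\mapsto\int f$ extends to a bounded functional on $C^*_r(G)$, which means $1\in B_\lambda(G)$. By hypothesis $1\in A(G)\subset C_0(G)$, so $G$ is compact. $\square$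

What changes when $G$ is not amenable?

## 2. $SL(2,\mathbb R)$, where all of $B_\lambda(G)$ vanishes at infinity

The natural generalization of Proposition 1 is to look, for noncompact $G$, for some element of $B_\lambda(G)$ that does not vanish at infinity. It would lie outside $A(G)$ by (F3). This plan cannot work in general.

Let $G=SL(2,\mathbb R)$, which is not amenable. Recall the classical fact that a group is amenable if and only if $1\in B_\lambda(G)$; Proposition 1 contains one direction, and here we need the other. Let $\pi$ be weakly contained in $\lambda$. If $\pi$ had a unit invariant vector $v$, then $1=\langle\pi(\cdot)v,v\rangle$ would lie in $B_\lambda(G)$, and $G$ would be amenable. So $\pi$ has no nonzero invariant vector. By the Howe–Moore theorem, all coefficients of $\pi$ vanish at infinity. Hence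
$$B_\lambda(SL(2,\mathbb R))\subset C_0(SL(2,\mathbb R)),$$
although $SL(2,\mathbb R)$ is not compact. So the hypothesis $A(G)=B_\lambda(G)$ cannot be weakened to $B_\lambda(G)\subset C_0(G)$, and decay at infinity cannot be the test that detects elements outside $A(G)$.

## 3. A second property of the constant function: it attains norms

Look again at the state $\varphi=1$ of $C_r^*(\mathbb Z)$. For $h\ge0$ in $\ell^1(\mathbb Z)$, the proof of Proposition 1 gives $\varphi(\lambda(h))=\int h\le\|\lambda(h)\|\le\|h\|_1=\int h$. So $\varphi$ attains the norm of every convolution operator with nonnegative kernel. Vectors in $\ell^2(\mathbb Z)$ need not. Take $f=\delta_0+\delta_1$ and $h=f^**f=\delta_{-1}+2\delta_0+\delta_1$. Then $T=\lambda(h)=\lambda(f)^*\lambda(f)\ge0$ is multiplication by $2+2\cos\theta$, of norm $4$. An equation $T\xi=4\xi$ would read $\xi(n-1)-2\xi(n)+\xi(n+1)=0$, so $\xi$ would be affine in $n$, and no nonzero affine sequence is in $\ell^2(\mathbb Z)$.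

This gives another reason why $1\notin A(\mathbb Z)$. A state in $A(\mathbb Z)$ has the form $\langle\lambda(\cdot)\xi,\xi\rangle$ with a unit vector $\xi$ by (F2), and if it attained the norm of $T$, then $\langle T\xi,\xi\rangle=\|T\|$, which forces $T\xi=\|T\|\xi$ by the following elementary fact.

**Lemma 2.** Let $T=T^*$ be a bounded operator and $\langle T\xi,\xi\rangle=\|T\|\|\xi\|^2$. Then $T\xi=\|T\|\xi$.

*Proof.* $\big\|T\xi-\|T\|\xi\big\|^2=\|T\xi\|^2-2\|T\|\langle T\xi,\xi\rangle+\|T\|^2\|\xi\|^2\le(1-2+1)\|T\|^2\|\xi\|^2=0.$ $\square$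

This reason does not mention decay at infinity, and it never uses $\|\lambda(h)\|=\int h$, which is special to amenable groups. In every C\*-algebra, a nonzero positive element $T$ has a state, even a pure state, with $\varphi(T)=\|T\|$. So we need only this: *for noncompact $G$, find a positive $T\in C^*_r(G)$ for which $\|T\|$ is not an eigenvalue on $L^2(G)$.*

Here is why one can hope for it. Let $G$ be countable, infinite and discrete, and let $T=\lambda(h)$ with $h>0$ everywhere. Then $T$ is a symmetric infinite matrix with strictly positive entries $h(xy^{-1})$. In the spirit of Perron–Frobenius, if the top of the spectrum $\rho=\|T\|$ were an eigenvalue, the eigenvector $\eta$ should be strictly positive and unique up to scalars. But $T$ commutes with all right translations, which preserve positivity and norms. So each right translate of $\eta$ would be $\eta$ itself, and $\eta$ would be constant, hence not in $\ell^2(G)$. The proof carries this out with Haar measure in place of counting measure. One adjustment is needed: a strictly positive $h\in L^1(G)$ exists only if Haar measure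 is $\sigma$-finite, so in general we make $h$ positive on a suitable open subgroup.

## 4. The theorems

Say that $T$ *attains its norm* if $\|T\xi\|=\|T\|\|\xi\|$ for some $\xi\ne0$.

**Theorem A.** For a locally compact group $G$ the following are equivalent.

* (a) $G$ is compact.
* (b) $A(G)=B_\lambda(G)$.
* (c) Every pure state of $C_r^*(G)$, viewed in $B_\lambda(G)$, lies in $A(G)$.
* (d) Every irreducible unitary representation weakly contained in $\lambda$ is equivalent to a subrepresentation of $\lambda$.
* (e) Every element of $C^*_r(G)$ attains its norm on $L^2(G)$.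

Moreover, if $G$ is not compact, there is a pure state $\varphi\in B_\lambda(G)$ such that
$$\|\varphi-v\|=1+\|v\|\quad\text{for all } v\in A(G). \tag{1}$$
In particular $\operatorname{dist}(\varphi,A(G))=1=\|\varphi\|$, which is the largest possible value.

For $G=\mathbb Z$ and $\varphi=1$, formula (1) is the identity $\|\delta_0-g\|_{M(\mathbb T)}=1+\|g\|_{L^1(\mathbb T)}$ for a point mass and an absolutely continuous measure.

**Theorem B.** Let $0\le f\in L^1(G)$, $f\ne0$. Then $\lambda(f)$ attains its norm on $L^2(G)$ if and only if there are a compact open subgroup $L$ of $G$ and $x\in G$ with $f=0$ a.e. outside $xL$. In that case $\|\lambda(f)\|=\|f\|_1$.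

In $\mathbb Z$ the only compact open subgroup is $\{0\}$, so the norm is attained exactly when $f$ is a multiple of one $\delta_n$; this fits the computation with $\delta_0+\delta_1$. In $\mathbb R$ there is no compact open subgroup, so no such $f$ attains. In $\mathbb Q_p$ the function $1_{\mathbb Z_p}$ does.

The question of Section 1 is (b)⇒(a). Its proof, in Sections 5 and 6, does not use Theorem B.

## 5. Top eigenvectors of positive convolution operators

The three lemmas of this section hold the Perron–Frobenius argument, in a form that serves both theorems. Throughout, the setting is as follows.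

**Setting.** $N$ is a $\sigma$-compact open subgroup of $G$; $h\in L^1(G)$ satisfies $h\ge0$, $h=h^*$, and $h=0$ off $N$ (after a change on a null set); $T=\lambda(h)$ and $\rho=\|T\|>0$. Since $N$ is open, the restriction of $dx$ to $N$ is a left Haar measure of $N$, and $\Delta_N=\Delta|_N$. Write $\lambda_N,R_N$ for the two representations of $N$ on $L^2(N)$, and
$$T_N=\lambda_N(h|_N),\qquad E=\{\eta\in L^2(N): T_N\eta=\rho\eta\},\qquad E_{\mathbb R}=\{\eta\in E:\eta\text{ real-valued}\}.$$
As $h=h^*$, both $T$ and $T_N$ are self-adjoint.

**Lemma 3 (reduction to $N$).** We have $\|T_N\|\le\rho$. If $T\xi=\rho\xi$ for some $0\neq\xi\in L^2(G)$, then $\|T_N\|=\rho$ and $E_{\mathbb R}\ne0$.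

*Proof.* The right cosets $Ny$ are open and partition $G$, and each compact set meets finitely many of them; as $C_c(G)$ is dense in $L^2(G)$, $L^2(G)=\bigoplus_{Ny}L^2(Ny)$. Let $\xi\in L^2(G)$. Since $h$ vanishes off $N$,
$$(T\xi)(x)=\int_N h(s)\,\xi(s^{-1}x)\,ds\quad\text{for a.e. }x ,$$
and for $s\in N$ the points $x$ and $s^{-1}x$ lie in the same right coset. So $T$ leaves each $L^2(Ny)$ invariant. For fixed $y$ put $(V\xi)(m)=\xi(my)$, $m\in N$. From $\int_N|\xi(my)|^2dm=\Delta(y)^{-1}\int_{Ny}|\xi|^2$ we see that $\Delta(y)^{1/2}V$ is unitary from $L^2(Ny)$ onto $L^2(N)$. Moreover,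
$$(VT\xi)(m)=\int_Nh(s)\,\xi(s^{-1}my)\,ds=(T_NV\xi)(m).$$
So $T_N$ is unitarily equivalent to the restriction of $T$ to $L^2(Ny)$, and $\|T_N\|\le\rho$.

If $T\xi=\rho\xi$ with $\xi\neq0$, choose $y$ with $\xi|_{Ny}\ne0$ and put $\eta=V(\xi|_{Ny})\neq0$. Then $T_N\eta=\rho\eta$, so $\|T_N\|=\rho$ and $E\ne0$. As $h$ is real, $T_N$ commutes with complex conjugation, so the real and imaginary parts of $\eta$ lie in $E_{\mathbb R}$, and one of them is nonzero. $\square$

**Lemma 4 (lattice property).** Suppose $\|T_N\|=\rho$. If $\eta\in E_{\mathbb R}$, then $|\eta|,\eta^+,\eta^-\in E_{\mathbb R}$.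

*Proof.* For every $s\in N$, $\langle\lambda_N(s)\eta,\eta\rangle\le\langle\lambda_N(s)|\eta|,|\eta|\rangle$. Multiply by $h(s)\ge0$ and integrate:
$$\rho\|\eta\|^2=\langle T_N\eta,\eta\rangle\le\langle T_N|\eta|,|\eta|\rangle\le\rho\,\big\||\eta|\big\|^2=\rho\|\eta\|^2 .$$
Equality holds throughout, so $T_N|\eta|=\rho|\eta|$ by Lemma 2. Now $\eta^\pm=\frac12(|\eta|\pm\eta)$. $\square$

The next lemma isolates the one property that must be supplied separately in each application:

> **(P)** If $\eta\in E_{\mathbb R}$, $\eta\ge0$ and $\eta\neq0$, then $\eta>0$ a.e. on $N$.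

**Lemma 5 (strict positivity forces compactness).** Suppose $\|T_N\|=\rho$, $E_{\mathbb R}\ne0$ and (P) holds. Then $N$ is compact.

*Proof.* First we show $\dim_{\mathbb R}E_{\mathbb R}=1$. Let $0\ne\eta\in E_{\mathbb R}$. By Lemma 4 and (P), each of $\eta^+,\eta^-$ is either $0$ or a.e. strictly positive. They cannot both be strictly positive a.e., since $\eta^+\eta^-=0$. So $\eta>0$ a.e. or $\eta<0$ a.e. Given two nonzero elements $\eta,\zeta$ of $E_{\mathbb R}$, therefore, $|\langle\eta,\zeta\rangle|=\int|\eta||\zeta|>0$. No two nonzero elements of the real Hilbert space $E_{\mathbb R}$ are orthogonal, so its dimension is $1$.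

Let $E_{\mathbb R}=\mathbb R\eta$ with $\eta>0$ a.e., and let $g\in N$. The unitary $R_N(g)$ commutes with every $\lambda_N(s)$, hence with $T_N$; it preserves real functions and positivity. So $R_N(g)\eta\in E_{\mathbb R}$, that is, $R_N(g)\eta=c(g)\eta$, with $c(g)>0$ because both functions are positive. Since $R_N(g)$ is isometric, $c(g)=1$. Hence
$$g\mapsto\langle R_N(g)\eta,\eta\rangle=\|\eta\|^2$$
is a nonzero constant function on $N$. By (F3) for the group $N$ it lies in $C_0(N)$, so $N$ is compact. $\square$

## 6. $A(G)=B_\lambda(G)$ implies that $G$ is compact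

Assume that $G$ is not compact. We construct a pure state of $C^*_r(G)$ that is not in $A(G)$.

**Step 1. A $\sigma$-compact, noncompact, open subgroup $M$.** This step provides the place on which an integrable function can be strictly positive.

Let $H_1$ be the subgroup generated by a compact neighborhood of $e$. It is open and compactly generated. Suppose a compactly generated open subgroup $H_n$ is given. If $H_n$ is noncompact, put $M=H_n$; a compactly generated group is $\sigma$-compact, as the union of the finite products of the generating compact set and its inverse. If $H_n$ is compact, then $H_n\ne G$. Choose $x_n\in G\setminus H_n$ and let $H_{n+1}=\langle H_n,x_n\rangle$. This is open, because it contains $H_n$, and it is generated by the compact set $H_n\cup\{x_n\}$. If the process never stops, put $M=\bigcup_nH_n$. This is a strictly increasing union of compact open subgroups, so it is an open $\sigma$-compact subgroup, and it is not compact because its open cover $(H_n)$ has no finite subcover.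

**Step 2. The operator $T$.** We now want a positive element of $C_r^*(G)$ given by a kernel that is strictly positive on $M$.

Write $M=\bigcup_{n\ge1}C_n$ with $C_n$ compact of positive measure (enlarge each $C_n$ by a fixed compact neighborhood of $e$ in $M$ if necessary). Put
$$f=\sum_{n\ge1}2^{-n}|C_n|^{-1}1_{C_n}.$$
Then $f\in L^1(G)$, $\|f\|_1=1$, $f>0$ on $M$ and $f=0$ off $M$. Let $h=f^**f$. Substituting $s\mapsto s^{-1}$,
$$h(t)=\int\Delta(s^{-1})f(s^{-1})f(s^{-1}t)\,ds=\int_Gf(s)f(st)\,ds .$$
So $h\in L^1(G)$, $h\ge0$ and $h=h^*$. If $t\notin M$, then $st\notin M$ for all $s\in M$, so $h(t)=0$. If $t\in M$, the integrand is strictly positive for all $s\in M$, so $h(t)>0$ (possibly $+\infty$ on a null set). Put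
$$T=\lambda(h)=\lambda(f)^*\lambda(f)\ge0,\qquad \rho=\|T\|.$$
Since $h\ne0$ and $\lambda$ is injective on $L^1(G)$, $\rho>0$. We are in the setting of Section 5 with $N=M$.

**Step 3. There is no $\xi\ne0$ in $L^2(G)$ with $T\xi=\rho\xi$.** This is where noncompactness is used.

Suppose there is one. By Lemma 3, $\|T_M\|=\rho$ and $E_{\mathbb R}\neq0$. We check (P). Let $0\le\eta\in E_{\mathbb R}$, $\eta\ne0$, and $P=\{\eta>0\}$, so $|P|>0$. For a.e. $x\in M$,
$$\rho\,\eta(x)=\int_Mh(s)\,\eta(s^{-1}x)\,ds .$$
For every $x\in M$ the set $\{s\in M:\eta(s^{-1}x)>0\}=xP^{-1}$ has positive measure, because inversion preserves null sets and left translation preserves the measure. As $h>0$ on $M$, the integral is strictly positive. So $\eta(x)>0$ for a.e. $x\in M$, which is (P). By Lemma 5, $M$ is compact, contrary to Step 1.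

**Step 4. A pure state outside $A(G)$.** We turn the missing eigenvector into an element of $B_\lambda(G)\setminus A(G)$.

Since $T$ is a nonzero positive element of $C^*_r(G)$, there is a pure state $\varphi$ of $C^*_r(G)$ with $\varphi(T)=\|T\|=\rho$ (Murphy, *C\*-Algebras and Operator Theory*, Thm 5.1.11). View $\varphi$ in $B_\lambda(G)$; by (F1) it is positive definite with $\varphi(e)=1$. Suppose $\varphi\in A(G)$. By (F2), $\varphi(x)=\langle\lambda(x)\xi,\xi\rangle$ with $\xi\in L^2(G)$, and $\|\xi\|^2=\varphi(e)=1$. Then
$$\rho=\varphi(T)=\int\varphi h=\int h(s)\langle\lambda(s)\xi,\xi\rangle\,ds=\langle T\xi,\xi\rangle ,$$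
so $T\xi=\rho\xi$ by Lemma 2, with $\xi\ne0$. This contradicts Step 3. Hence $\varphi\in B_\lambda(G)\setminus A(G)$, and $A(G)\neq B_\lambda(G)$. $\blacksquare$

For $SL(2,\mathbb R)$ the state $\varphi$ lies in $C_0(G)$, by Section 2. What excludes it from $A(G)$ is that it attains the norm of $T$.

## 7. Pure states, irreducible representations and norm attainment

We complete the equivalences of Theorem A. The scheme is (a)⇒(b)⇒(c)⇒(a), (c)⇔(d), (a)⇔(e).

**(a)⇒(b).** The aim is to put the unit of $B(G)$ into the ideal $A(G)$. If $G$ is compact, the constant function $1$ is in $L^2(G)$ and $|G|^{-1}\langle\lambda(x)1,1\rangle=1$ for all $x$, so $1\in A(G)$. As $A(G)$ is an ideal of $B(G)$, we get $A(G)=B(G)\supseteq B_\lambda(G)\supseteq A(G)$.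

**(b)⇒(c).** This is immediate, since pure states of $C^*_r(G)$ are elements of $B_\lambda(G)$.

**(c)⇒(a).** For noncompact $G$, Steps 1–4 give a pure state outside $A(G)$.

**(c)⇔(d).** Here we translate pure states into representations. Irreducible representations weakly contained in $\lambda$ are the irreducible representations of $C_r^*(G)$, and these are exactly the GNS representations of pure states of $C_r^*(G)$.

Assume (c), and let $\pi$ be irreducible and weakly contained in $\lambda$. For a unit vector $v$, $\varphi=\langle\pi(\cdot)v,v\rangle$ is a pure state of $C^*_r(G)$ whose GNS representation is $\pi$. By (c) and (F2), $\varphi=\langle\lambda(\cdot)\xi,\xi\rangle$ with $\xi\in L^2(G)$. By uniqueness of the GNS representation, $\pi$ is equivalent to the restriction of $\lambda$ to the closed span of $\lambda(G)\xi$. This is (d).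

Assume (d), and let $\varphi$ be a pure state. Its GNS representation is irreducible and weakly contained in $\lambda$, so it is equivalent to a subrepresentation of $\lambda$. Hence $\varphi$ is a coefficient of $\lambda$, that is, $\varphi\in A(G)$.

For $G=\mathbb Z$, condition (d) fails visibly: the irreducible representations are the characters, and $\ell^2(\mathbb Z)$ contains no eigenvector of the shift.

**(a)⇒(e).** The point is that $C_r^*(G)$ consists of compact operators when $G$ is compact. Such $G$ is unimodular, so for $f\in C(G)$ the substitution $s=xy^{-1}$ gives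
$$(\lambda(f)\xi)(x)=\int_Gf(xy^{-1})\,\xi(y)\,dy .$$
The kernel is continuous on the compact space $G\times G$, hence square integrable, and $\lambda(f)$ is Hilbert–Schmidt. Since $C(G)$ is dense in $L^1(G)$ and $\|\lambda(f)\|\le\|f\|_1$, every $S\in C^*_r(G)$ is a norm limit of compact operators, so it is compact. If $S\neq0$, the compact positive operator $S^*S$ has the eigenvalue $\|S^*S\|=\|S\|^2$, and an eigenvector $\xi$ satisfies $\|S\xi\|^2=\langle S^*S\xi,\xi\rangle=\|S\|^2\|\xi\|^2$. If $S=0$, every $\xi\ne 0$ works.

**(e)⇒(a).** We show that for noncompact $G$ the operator $T$ of Step 2 does not attain its norm; Step 3 excluded only eigenvectors. Suppose $\|T\xi\|=\rho\|\xi\|$ with $\xi\ne0$. Then $\langle T^2\xi,\xi\rangle=\rho^2\|\xi\|^2=\|T^2\|\|\xi\|^2$, so $T^2\xi=\rho^2\xi$ by Lemma 2, that is, $(T+\rho)(T-\rho)\xi=0$. Since $T\ge0$ and $\rho>0$, $T+\rho$ is invertible. Hence $T\xi=\rho\xi$, contrary to Step 3.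

**The distance formula (1).** We now show that the pure state $\varphi$ of Step 4 is as far from $A(G)$ as it can be. The means is to split $B_\lambda(G)$ into $A(G)$ and a complement on which norms add.

Let $W=C_r^*(G)^{**}$, a von Neumann algebra with predual $B_\lambda(G)$. For $w\in W$ central and $\psi\in B_\lambda(G)$, write $(w\psi)(a)=\psi(wa)$, $a\in W$. The inclusion $C_r^*(G)\subset VN(G)$ extends to a normal $*$-homomorphism $\Theta:W\to VN(G)$. It is surjective, because its image is a von Neumann algebra containing the $\sigma$-weakly dense subalgebra $C^*_r(G)$. Its kernel is a $\sigma$-weakly closed two-sided ideal, so it equals $(1-z)W$ for a central projection $z\in W$.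

The preadjoint of $\Theta$ is a map $VN(G)_*=A(G)\to B_\lambda(G)$. It is the inclusion, since both dualities are given by $\int uf$ on $\lambda(f)$. As $\Theta$ induces an isomorphism of von Neumann algebras $W/(1-z)W\cong VN(G)$, the range of the preadjoint is the set of all $\psi\in B_\lambda(G)$ that vanish on $(1-z)W$. Therefore
$$A(G)=zB_\lambda(G).$$
Since $W=zW\oplus_\infty(1-z)W$, the predual norm is additive:
$$\|\psi\|=\|z\psi\|+\|(1-z)\psi\|\qquad(\psi\in B_\lambda(G)). \tag{2}$$

Now $0\le z\varphi\le\varphi$, because $(z\varphi)(a^*a)=\varphi((za)^*(za))\ge0$, and likewise for $1-z$. As $\varphi$ is pure, $z\varphi=t\varphi$ for some $t\in[0,1]$. Applying $z$ again gives $t\varphi=z\varphi=z(z\varphi)=t^2\varphi$, so $t\in\{0,1\}$. If $t=1$, then $\varphi=z\varphi\in A(G)$, contrary to Step 4. So $t=0$ and $(1-z)\varphi=\varphi$. For $v\in A(G)$ we have $zv=v$, so (2) applied to $\psi=\varphi-v$ gives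
$$\|\varphi-v\|=\|-v\|+\|\varphi\|=1+\|v\| .$$
Thus $\operatorname{dist}(\varphi,A(G))=1$, attained at $v=0$. The distance of $\varphi$ from a subspace never exceeds $\|\varphi\|=1$, so this is the largest possible value. This proves Theorem A. $\blacksquare$

## 8. Which nonnegative $f$ give operators attaining their norm

We prove Theorem B. Let $0\le f\in L^1(G)$, $f\neq0$.

**Step 1. Preparation.** We confine $f$ to a $\sigma$-compact open subgroup, so that Fubini's theorem applies, and record an identity for $h=f^**f$.

Some sequence in $C_c(G)$ converges to $f$ in $L^1$ and a.e., so $f=0$ a.e. off the union of its supports, a $\sigma$-compact set. Together with a compact neighborhood of $e$, this set generates a $\sigma$-compact open subgroup $M'$. Change $f$ on a null set so that $f=0$ off $M'$. Let $h=f^**f$. As before $h(t)=\int f(s)f(st)\,ds\ge0$, $h\in L^1(G)$, $h=h^*$, $\lambda(h)=\lambda(f)^*\lambda(f)$, and $h=0$ off $M'$. For Borel $E\subset G$, Fubini and the substitution $t\mapsto s^{-1}t$ give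
$$\int_Eh(t)\,dt=\iint1_E(t)f(s)f(st)\,dt\,ds=\iint1_E(s^{-1}t)\,f(s)f(t)\,dt\,ds. \tag{3}$$
With $E=G$ this reads $\|h\|_1=\|f\|_1^2>0$.

**Step 2. Sufficiency.** We exhibit a vector that attains the norm. Let $f=0$ a.e. off $xL$ with $L$ a compact open subgroup. Then $1_L\in L^2(G)$ is nonzero. Since $s^{-1}y\in L$ if and only if $s\in yL$,
$$(\lambda(f)1_L)(y)=\int f(s)1_L(s^{-1}y)\,ds=\int_{yL}f=\|f\|_1\,1_{xL}(y),$$
because $yL$ either equals $xL$ or is disjoint from it. So $\|\lambda(f)1_L\|=\|f\|_1|L|^{1/2}=\|f\|_1\|1_L\|$. As $\|\lambda(f)\|\le\|f\|_1$, we get $\|\lambda(f)\|=\|f\|_1$, attained at $1_L$.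

For the rest of the proof, suppose $\|\lambda(f)\xi\|=\|\lambda(f)\|\|\xi\|$ with $\xi\neq0$. Put $\rho=\|\lambda(h)\|=\|\lambda(f)\|^2$, which is positive since $\lambda$ is injective on $L^1(G)$. Then $\langle\lambda(h)\xi,\xi\rangle=\|\lambda(f)\xi\|^2=\rho\|\xi\|^2$, so $\lambda(h)\xi=\rho\xi$ by Lemma 2.

**Step 3. The subgroup $L$.** We look for the subgroup on which the argument of Section 5 should run; it is the one generated by the support of $h$.

Let $\Sigma$ be the support of the finite Radon measure $h\,dx$, and let $L$ be the closed subgroup generated by $\Sigma$. We need four facts.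

*$h=0$ a.e. off $L$.* A Radon measure vanishes off its support, so $\int_{G\setminus\Sigma}h=0$.

*$L$ is open.* Since $\int_Lh=\|h\|_1>0$, there is a compact $K\subset L$ with $\int_Kh>0$, hence with $|K|>0$. By Steinhaus' theorem $KK^{-1}\subset L$ contains a neighborhood of $e$.

*$\Sigma=\Sigma^{-1}$.* As $h=h^*$, we have $\int_{U^{-1}}h(t)\,dt=\int_Uh(t^{-1})\Delta(t^{-1})\,dt=\int_Uh^*(t)\,dt=\int_Uh$ for open $U$. So the measure $h\,dx$ is invariant under inversion, and so is its support.

*$L$ is $\sigma$-compact.* The open subgroup $M'$ is also closed, and $h=0$ off $M'$, so $\Sigma\subset M'$. Hence $L$ is a closed subset of the $\sigma$-compact group $M'$.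

After changing $h$ on a null set so that $h=0$ off $L$, we are in the setting of Section 5 with $N=L$. By Lemma 3, $\|T_L\|=\rho$ and $E_{\mathbb R}\ne0$.

**Step 4. Property (P) without strict positivity of $h$.** The argument of Section 6 for (P) used $h>0$ on the whole subgroup. Now $h$ may vanish on large parts of $L$; we use instead that its support generates $L$.

Let $0\le\eta\in E_{\mathbb R}$, $\eta\neq0$, $P=\{\eta>0\}$ and $Z=L\setminus P$. We must show $|Z|=0$.

*From the eigenvalue equation to $\Sigma$.* Let $B\subset Z$ have finite measure. The function $F_B(s)=\langle\lambda_L(s)\eta,1_B\rangle$ on $L$ is continuous and nonnegative, and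
$$\int_LhF_B=\langle T_L\eta,1_B\rangle=\rho\langle\eta,1_B\rangle=0,$$
since $\eta=0$ on $Z$. So the open set $\{F_B>0\}$ is null for $h\,dx$, and hence disjoint from $\Sigma$: $F_B=0$ on $\Sigma$. Now $\lambda_L(s)\eta$ is strictly positive exactly on $sP$. Thus for $s\in\Sigma$ we have $|sP\cap B|=0$ for every $B\subset Z$ of finite measure. As $L$ is $\sigma$-compact, $Z$ is a countable union of such $B$, and so $|sP\cap Z|=0$ for all $s\in\Sigma$.

*From $\Sigma$ to $L$.* Let $S=\{s\in L:|sP\cap Z|=0\}$. By $\sigma$-finiteness, $s\in S$ if and only if $\langle\lambda_L(s)1_{P'},1_B\rangle=|sP'\cap B|=0$ for all $P'\subset P$ and $B\subset Z$ of finite measure. These are continuous functions of $s$, so $S$ is closed. The condition $s\in S$ says $sP\subset P$ modulo null sets. If $s,t\in S$, then $stP\subset sP\subset P$ modulo null sets, so $S$ is a semigroup. Hence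
$$S\cap S^{-1}=\{s\in L:sP=P\text{ modulo null sets}\}$$
is a closed subgroup of $L$. It contains $\Sigma$, because $\Sigma\subset S$ and $\Sigma=\Sigma^{-1}$. As $L$ is the closed subgroup generated by $\Sigma$, $S\cap S^{-1}=L$.

*Conclusion.* Let $B\subset Z$ have finite measure. Now $|sP\cap B|=0$ for every $s\in L$, so Fubini and the substitution $s\mapsto xs$ give
$$0=\int_L|sP\cap B|\,ds=\int_B\int_L1_P(s^{-1}x)\,ds\,dx=\int_B\int_L1_P(s^{-1})\,ds\,dx=|B|\,|P^{-1}| .$$
Since $|P|>0$ and inversion preserves null sets, $|P^{-1}|>0$. So $|B|=0$. As $Z$ is a countable union of such $B$, $|Z|=0$, which is (P).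

**Step 5. From $h$ back to $f$.** It remains to obtain compactness of $L$ and to locate $f$. By Lemma 5, $L$ is compact, and it is open by Step 3. Apply (3) with $E=G\setminus L$. Since $h=0$ a.e. off $L$, and $s^{-1}t\notin L$ if and only if $t\notin sL$,
$$0=\int_{G\setminus L}h=\int f(s)\Big(\int_{G\setminus sL}f(t)\,dt\Big)ds .$$
So the inner integral is $0$ for almost every $s$ with respect to the measure $f\,ds$. This measure is nonzero, so we may choose one such $s=x$. Then $\int_{G\setminus xL}f=0$, that is, $f=0$ a.e. outside $xL$. $\blacksquare$
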